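
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Homotopically regular mappings whose fibers are closed manifolds}


\begin{abstract}
A mapping of compacta is $n$-regular if small spheres of dimension at most $n$ in its fibers bound small discs in the same fibers, uniformly from fiber to fiber. We prove that an $n$-regular mapping, $n\ge 0$, with a constant fiber that is a closed manifold of dimension at most $2n+2$ is $k$-regular for every $k$. For closed manifolds of a fixed dimension at most $2n+1$ the fibers need not be homeomorphic to each other; in dimension $2n+2$ an example shows that constancy of the fiber cannot be dropped.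
\end{abstract}

\section{Introduction}

\subsection{The question and the answer}

Compacta are compact metric spaces and mappings are continuous surjections. Put $S^{-1}=\emptyset$ and let $D^0$ be a point.

\begin{definition}
Let $n\ge -1$. A mapping $f:X\to Y$ of compacta is \emph{(homotopically) $n$-regular} if for every $x\in X$ and every neighborhood $Ox$ of $x$ there are a neighborhood $O'x\subset Ox$ of $x$ and a neighborhood $V$ of $f(x)$ such that for every $y\in V$ and every $k\in\{-1,0,\dots,n\}$, every map $S^k\to O'x\cap f^{-1}(y)$ extends to a map $D^{k+1}\to Ox\cap f^{-1}(y)$. A mapping is \emph{infinitely regular} if it is $n$-regular for every $n$. It has a \emph{constant fiber} if all its point-inverses are homeomorphic to each other.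
\end{definition}

For $k=-1$ the condition says that $Ox$ meets every fiber over $V$, so the $(-1)$-regular mappings are the open mappings. In general, $n$-regularity is local $n$-connectedness of the fibers with a uniformity: one pair of neighborhoods serves all nearby fibers. A locally trivial bundle whose fiber is a manifold is infinitely regular, because manifolds are locally contractible. Conversely, a theorem of Dyer and Hamstrom states that a $0$-regular mapping of finite-dimensional compacta with a constant fiber that is a manifold of dimension at most $2$ is a bundle. So in that case $0$-regularity already forces infinite regularity. How far does this phenomenon go when the dimension of the fiber grows? The following question comes from \cite{P}: is an $n$-regular mapping with a constant fiber which is a closed manifold of dimension at most $2n+2$ necessarily infinitely regular? The answer is yes.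

Manifolds here are topological and metrizable. A \emph{closed $m$-manifold} is nonempty, compact, without boundary and of pure dimension $m$; it need be neither connected nor orientable.

\begin{theorem}\label{thm:main}
Let $n\ge 0$ and let $f:X\to Y$ be an $n$-regular mapping of compacta.
\begin{enumerate}
\item[(a)] If $f$ has a constant fiber which is a closed manifold of dimension $m\le 2n+2$, then $f$ is infinitely regular.
\item[(b)] If all fibers of $f$ are closed $m$-manifolds with $m\le 2n+1$, not necessarily homeomorphic to each other, then $f$ is infinitely regular.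
\end{enumerate}
\end{theorem}

\subsection{Why \texorpdfstring{$2n+2$}{2n+2}, and why a constant fiber}

The number $2n+2$ is what Poincar\'e duality suggests. In an $m$-manifold, control of local homology in dimensions at most $n$ should give control in dimensions at least $m-n$. If $m\le 2n+1$, these two ranges cover all dimensions. If $m=2n+2$, exactly the middle dimension $n+1$ is left over, and there something can go wrong: a middle-dimensional handle may shrink to a point.

\begin{example}\label{ex:handle}
\emph{For every $n\ge0$ there is an $n$-regular mapping, not $(n+1)$-regular, whose fibers are closed $(2n+2)$-manifolds.} The idea is to replace a small ball of the sphere $S^{2n+2}$ by a punctured copy of $S^{n+1}\times S^{n+1}$, and to let the size of this copy tend to $0$.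

Let $m=2n+2$, and let $W$ be $S^{n+1}\times S^{n+1}$ with the interior of a closed coordinate ball removed, so $\partial W\cong S^{m-1}$. There is an embedding $j:W\to\mathbb R^m\times\mathbb R^p$ that maps $\partial W$ onto $S^{m-1}\times 0$ and the interior of $W$ off $\mathbb R^m\times 0$: put $j(z)=(h(z),\lambda(z),\lambda(z)e(z))$, where $h:W\to D^m$ extends a homeomorphism $\partial W\to S^{m-1}$, the function $\lambda:W\to[0,1]$ vanishes exactly on $\partial W$, and $e$ embeds $W$ in some $\mathbb R^{p-1}$. For $0<\varepsilon\le 1$ let
\[
M_\varepsilon=\{v\in\mathbb R^m:|v|\ge\varepsilon\}\times 0\ \cup\ \varepsilon j(W)\cup\{\infty\},\qquad M_0=\mathbb R^m\times0\cup\{\infty\},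
\]
in the sphere $\mathbb R^{m+p}\cup\{\infty\}$. Let $Y=\{0,1,\frac12,\frac13,\dots\}$, let $X$ be the set of all $(z,\tau)$ with $\tau\in Y$, $z\in M_\tau$, and let $f(z,\tau)=\tau$. Since the sets $\varepsilon j(W)$ shrink to the origin as $\varepsilon\to0$, $X$ is compact. The fiber over $0$ is $S^m$; the others are $W$ with an $m$-ball glued along the boundary, that is, homeomorphic to $S^{n+1}\times S^{n+1}$.

Each $\tau>0$ is isolated in $Y$, so $f$ is infinitely regular at the points over $\tau$. Near $(z,0)$ with $z\ne0$ the mapping $f$ is a product projection. At $(0,0)$, let $C\ge 1$ bound $|j|$ and consider the neighborhoods $\{|z|<\rho,\ C\tau<\rho\}$. They meet the fiber over $0$ in a ball, and each fiber over $\tau>0$ with $C\tau<\rho$ in $\{\tau\le|v|<\rho\}\times0\cup\tau j(W)$, which is $W$ with an open collar attached. As $W\simeq S^{n+1}\vee S^{n+1}$ is $n$-connected, the condition of $n$-regularity holds at $(0,0)$, with $O'x$ one of these neighborhoods contained in $Ox$. So $f$ is $n$-regular. But a sphere $S^{n+1}\times\mathrm{pt}\subset W$ gives, for small $\tau$, a sphere in $M_\tau$ in any prescribed neighborhood of $(0,0)$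 that represents a nonzero class in $H_{n+1}(M_\tau)$. So $f$ is not $(n+1)$-regular.
\end{example}

In the example the limit fiber is simpler than the nearby ones: middle homology is lost. A constant fiber forbids such a loss, and this is its only role in the proof.

\subsection{The idea}

After a reduction we have closed $m$-manifolds $M_1,M_2,\dots$ converging to a closed $m$-manifold $N$, and maps $r_i:M_i\to N$ that move points less and less. Regularity up to order $n$ allows one to lift maps of $(n+1)$-dimensional polyhedra from $N$ to $M_i$, approximately (Section~\ref{sec:lift}). The task is to show that every sphere in the preimage under $r_i$ of a small ball in $N$ bounds a disc in the preimage of a slightly larger ball.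

For curves ($m=1$) this is already visible: the danger is a small circle of $M_i$ lying over the small ball, and it is excluded by lifting a path in $N$ that leaves the ball. The full argument for $m=1$ is in Section~\ref{sec:curves}. In homological terms, a fact about $H_0$ of a ball relative to a surrounding shell has killed a class in $H_m$; Section~\ref{sec:duality} repeats this in other dimensions, using duality.

For the middle dimension, consider surfaces ($n=0$, $m=2$) and homology mod $2$. Let $c$ be a closed curve in $M_i$ over a small ball. Since $c$ becomes trivial in $N$, and $H_1(M_i)\to H_1(N)$ is a surjection between isomorphic finite groups, $c$ bounds a $2$-chain $y$ in $M_i$. Look at a shell around the ball. Any two points of $M_i$ over it are joined by a path over a slightly larger shell, so $y$ covers either all of the part over the shell or nothing of it. In the first case replace $y$ by its complement, which is allowed mod $2$. Now $y$ misses the shell and falls into an inner part with boundary $c$ and an outer part without boundary. Discard the outer part: $c$ bounds near the ball. Section~\ref{sec:middle} carries this out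 for all $n$. Section~\ref{sec:homotopy} passes from homology to homotopy, and Section~\ref{sec:end} concludes.

\section{Reduction to a convergent sequence}\label{sec:reduction}

\textbf{Dimension zero.} Suppose the fibers are closed $0$-manifolds, i.e., finite discrete sets. Given $x$ and $Ox$, let $O'x$ and $V$ be as in the definition of $n$-regularity. For $y\in V$ any two points of $O'x\cap f^{-1}(y)$ are joined by a path in the discrete set $f^{-1}(y)$, so they coincide. Hence $O'x\cap f^{-1}(y)$ has at most one point, and every map of a sphere $S^k$, $k\ge0$, into it extends to $D^{k+1}$. So $f$ is infinitely regular. \emph{From now on $m\ge1$.}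

\medskip
\textbf{Situation (S).} $X=N\cup\bigcup_{i\ge1}M_i$ is a compactum with metric $d$; $f:X\to Y=\{y_0,y_1,y_2,\dots\}$ is $n$-regular, where the points $y_0,y_1,\dots$ are distinct and $y_i\to y_0$; and $N=f^{-1}(y_0)$, $M_i=f^{-1}(y_i)$ are closed $m$-manifolds, $m\ge1$.

\medskip
\textbf{Property (R).} \emph{For every $x\in N$, every $k\ge0$ and every neighborhood $Ox$ there are a neighborhood $O'x\subset Ox$ and $i_0$ such that for $i\ge i_0$ every map $S^k\to O'x\cap M_i$ extends to a map $D^{k+1}\to Ox\cap M_i$.}

\begin{lemma}\label{lem:reduction}
Let $f:X\to Y$ be an $n$-regular mapping, $n\ge0$, all of whose fibers are closed $m$-manifolds, $m\ge1$. If $f$ is not infinitely regular, then the restriction of $f$ to the preimage of some $\{y_0,y_1,y_2,\dots\}\subset Y$ is an instance of {\rm(S)} in which {\rm(R)} fails.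
\end{lemma}

\begin{proof}
Suppose $f$ is not $K$-regular. Then there are $x\in X$ and a neighborhood $Ox$ such that for every $l$ there are a point $y_l$ at distance less than $1/l$ from $y_0:=f(x)$, a number $k_l\in\{-1,\dots,K\}$, and a map $S^{k_l}\to B(x,1/l)\cap Ox\cap f^{-1}(y_l)$ that does not extend to $D^{k_l+1}\to Ox\cap f^{-1}(y_l)$. By $n$-regularity, $k_l\ge n+1$ for all large $l$. Pass to a subsequence on which $k_l=k\ge n+1\geq 1$ is constant. Since the manifold $f^{-1}(y_0)$ is locally contractible, $y_l=y_0$ for only finitely many $l$. So we may pass to a further subsequence with the $y_l$ distinct and different from $y_0$. Restrict $f$ to the preimage of $\{y_0\}\cup\{y_l\}$. The restriction is $n$-regular, because the definition concerns one fiber at a time, and the maps above contradict (R) for $x$, $k$, $Ox$.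
\end{proof}

So we have to prove (R) in situation (S), which we fix until Section~\ref{sec:end}. The compact manifold $N$ is an absolute neighborhood retract, hence there is a retraction $r$ onto $N$ of a neighborhood of $N$ in $X$. Every neighborhood of $N$ contains all but finitely many $M_i$. Thus $r_i=r|_{M_i}:M_i\to N$ is defined for all but finitely many $i$, and, since for each $\varepsilon>0$ the set $\{z:d(z,r(z))<\varepsilon\}$ is a neighborhood of $N$,
\[
\eta_i:=\sup_{z\in M_i}d(z,r_i(z))\longrightarrow0 .
\]

\textbf{Convention.} ``For large $i$'' means ``for all $i\ge i_0$'', where $i_0$ depends only on the fixed data (the mapping $f$, the retraction $r$ and, later, the point $x$ and the chart around it) and on the finitely many open sets, radii and numbers named, never on individual maps, polyhedra or homology classes. This uniformity is needed: (R) asks for one $i_0$ that serves all maps.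

\section{Lifting from \texorpdfstring{$N$}{N} to \texorpdfstring{$M_i$}{Mi}}\label{sec:lift}

Regularity of order $n$ is spent once and for all in Lemma~\ref{lem:lift}: maps of $(n+1)$-dimensional polyhedra into $N$ lift approximately to $M_i$, with prescribed lifts on subpolyhedra. The first two lemmas prepare it.

\begin{lemma}\label{lem:uniform}
For each $\varepsilon>0$ there is $\delta>0$ such that for large $i$: every map $S^k\to M_i$, $0\le k\le n$, with image of diameter less than $\delta$ extends to $D^{k+1}\to M_i$ with image of diameter less than $\varepsilon$; and every point of $N$ has distance less than $\varepsilon$ from $M_i$.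
\end{lemma}

\begin{proof}
For $x\in N$ let $Ox$ be open with $\operatorname{diam}Ox<\varepsilon$, and let $O'x$ (open) and $V_x$ be given by $n$-regularity. Cover $N$ by finitely many sets $O'x_1,\dots,O'x_q$. By a Lebesgue number argument on the compact set $N$ there is $\lambda>0$ such that for each $x\in N$ the ball $B(x,\lambda)$ in $X$ lies in some $O'x_j$. Put $\delta=\lambda/2$. For large $i$ we have $y_i\in\bigcap_jV_{x_j}$, and every point of $M_i$ has distance less than $\lambda/2$ from $N$. Then a nonempty subset of $M_i$ of diameter less than $\delta$ lies in some $B(x,\lambda)$ with $x\in N$, hence in some $O'x_j$, and the first claim follows. By the case $k=-1$ of regularity each $Ox_j$ meets $M_i$; since every point of $N$ lies in some $Ox_j$ and $\operatorname{diam}Ox_j<\varepsilon$, the second claim follows.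
\end{proof}

A finite simplicial pair $(R,Q)$ is a finite simplicial complex with a subcomplex; $R^{(j)}$ is the $j$-skeleton.

\begin{lemma}\label{lem:skeleta}
For each $\varepsilon>0$ there is $\delta>0$ such that for large $i$: if $(R,Q)$ is a finite simplicial pair with $\dim R\le n+1$ and $\varphi:Q\cup R^{(0)}\to M_i$ is a map with $\operatorname{diam}\varphi(\tau\cap(Q\cup R^{(0)}))<\delta$ for each simplex $\tau$ of $R$, then $\varphi$ extends to a map $R\to M_i$ with $\operatorname{diam}\varphi(\tau)<\varepsilon$ for all $\tau$.
\end{lemma}

\begin{proof}
Let $\delta_1(\cdot)$ be the function $\varepsilon\mapsto\delta$ of Lemma~\ref{lem:uniform}. Put $\varepsilon_{n+1}=\varepsilon$, then $\varepsilon_j=\min(\delta_1(\varepsilon_{j+1}/4),\varepsilon_{j+1}/4)$ for $j=n,\dots,0$, and $\delta=\varepsilon_0$. Suppose $\varphi$ is defined on $Q\cup R^{(j)}$, $j\le n$, with $\operatorname{diam}\varphi(\tau\cap(Q\cup R^{(j)}))<\varepsilon_j$ for all $\tau$. For each $(j+1)$-simplex $\sigma$ not in $Q$, the $j$-sphere $\partial\sigma$ has image of diameter less than $\varepsilon_j\le\delta_1(\varepsilon_{j+1}/4)$, so $\varphi$ extends over $\sigma$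 with $\operatorname{diam}\varphi(\sigma)<\varepsilon_{j+1}/4$. Since $\varphi(\sigma)$ meets $\varphi(\partial\sigma)$, for every $\tau$ the new diameter is less than $\varepsilon_j+2\varepsilon_{j+1}/4<\varepsilon_{j+1}$. After the step $j=n$ the map is defined on $R$.
\end{proof}

\begin{lemma}[Lifting]\label{lem:lift}
Let $\varepsilon>0$. For large $i$: if $(R,Q)$ is a finite simplicial pair with $\dim R\le n+1$, and $\varphi:Q\to M_i$, $\psi:R\to N$ satisfy $\psi|_Q=r_i\varphi$, then $\varphi$ extends to $\bar\varphi:R\to M_i$ with $d(r_i\bar\varphi(p),\psi(p))<\varepsilon$ for all $p\in R$.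

Consequently, if $\Omega,\Omega'\subset N$ are open and $\overline\Omega\subset\Omega'$, then for large $i$: if moreover $\psi(R)\subset\Omega$, one can choose $\bar\varphi$ with $\bar\varphi(R)\subset r_i^{-1}(\Omega')$.
\end{lemma}

\begin{proof}
Let $\delta\le\varepsilon/4$ be as in Lemma~\ref{lem:skeleta} for $\varepsilon/4$. Subdivide $R$ so that $\operatorname{diam}\psi(\tau)<\delta/6$ for all simplices $\tau$. For large $i$ we have $\eta_i<\delta/6$, and by Lemma~\ref{lem:uniform} for each vertex $v\notin Q$ there is a point $\bar\varphi(v)\in M_i$ with $d(\bar\varphi(v),\psi(v))<\delta/6$. Put $\bar\varphi=\varphi$ on $Q$. There $d(\varphi(p),\psi(p))=d(\varphi(p),r_i\varphi(p))\le\eta_i$, so $d(\bar\varphi(p),\psi(p))<\delta/6$ for all $p\in Q\cup R^{(0)}$. Hence $\operatorname{diam}\bar\varphi(\tau\cap(Q\cup R^{(0)}))\le\delta/2<\delta$ for each $\tau$, and Lemma~\ref{lem:skeleta} extends $\bar\varphi$ over $R$ with $\operatorname{diam}\bar\varphi(\tau)<\varepsilon/4$. Let $p\in\tau$ and let $v$ be a vertex of $\tau$. Then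
\[
d(\bar\varphi(p),\psi(p))\le d(\bar\varphi(p),\bar\varphi(v))+d(\bar\varphi(v),\psi(v))+d(\psi(v),\psi(p))<\tfrac\varepsilon4+\tfrac\delta6+\tfrac\delta6<\tfrac\varepsilon2,
\]
and $d(r_i\bar\varphi(p),\psi(p))<\varepsilon/2+\eta_i<\varepsilon$. The subdivision depended on $\psi$, but the conditions on $i$ did not. For the last claim take $\varepsilon$ smaller than the distance from the compact set $\overline\Omega$ to $N\setminus\Omega'$ (any $\varepsilon$, if one of these sets is empty).
\end{proof}

Next we transfer lifting to homology. Homology and cohomology are singular unless marked $\check H$. The coefficients, omitted from the notation, are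
\[
\Lambda=\mathbb Z\ \text{ if } n\ge1,\qquad \Lambda=\mathbb Z/2\ \text{ if } n=0 .
\]
The reason for this choice is orientability; see (\ref{eq:orient}) below. We use the following well-known description of homology classes by polyhedra.

\begin{lemma}\label{lem:poly}
Let $(Z,A)$ be a pair of spaces, $k\ge0$ and $e\in H_k(Z,A)$. There are a finite simplicial pair $(R,Q)$ with $\dim R\le k$, a map $g:(R,Q)\to(Z,A)$ and $\tilde e\in H_k(R,Q)$ with $g_*\tilde e=e$.
\end{lemma}

\begin{proof}
Let $w$ be a singular chain in $Z$, with $\partial w$ in $A$, representing $e$. Take one standard simplex for each singular simplex of $Z$ that occurs in $w$ or as a face, of any dimension, of one that does, and glue them along faces accordingly. This gives a finite $\Delta$-complex $R$ of dimension at most $k$ with a map $g:R\to Z$. Let $Q\subset R$ be the subcomplex of those simplices whose singular simplices lie in $A$. Sending a simplex of $R$ to its singular simplex is an \emph{injective} chain map into the singular chains of $Z$, and $w$ is the image of a chain $\tilde w$. Since $\partial w$ is a chain in $A$, injectivity shows that $\partial\tilde w$ is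 a chain in $Q$. So $\tilde w$ defines $\tilde e\in H_k(R,Q)$ with $g_*\tilde e=e$. The second barycentric subdivision turns $(R,Q)$ into a simplicial pair.
\end{proof}

\begin{lemma}\label{lem:kernel}
Let $\Omega,\Omega'\subset N$ be open, $\overline\Omega\subset\Omega'$, and $0\le k\le n$. For large $i$, every class in the kernel of $r_{i*}:H_k(r_i^{-1}\Omega)\to H_k(\Omega)$ maps to $0$ in $H_k(r_i^{-1}\Omega')$.
\end{lemma}

\begin{proof}
Let $A=r_i^{-1}\Omega$, let $Z\supset A$ be the mapping cylinder of $r_i|_A:A\to\Omega$, and let $\pi:Z\to\Omega$ be its projection. It is a homotopy equivalence with $\pi|_A=r_i|_A$. A class $z$ in the kernel maps to $0$ in $H_k(Z)$, so $z=\partial e$ with $e\in H_{k+1}(Z,A)$. By Lemma~\ref{lem:poly}, $e=g_*\tilde e$ with $g:(R,Q)\to(Z,A)$ and $\dim R\le k+1\le n+1$. The maps $\varphi=g|_Q:Q\to A$ and $\psi=\pi g:R\to\Omega$ satisfy $\psi|_Q=r_i\varphi$. By Lemma~\ref{lem:lift}, $\varphi$ extends to $\bar\varphi:R\to r_i^{-1}\Omega'$. Now $z=\varphi_*(\partial\tilde e)$, and $\partial\tilde e\in H_k(Q)$ maps to $0$ in $H_k(R)$. So $z$ maps to $0$ in $H_k(r_i^{-1}\Omega')$.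
\end{proof}

\begin{lemma}\label{lem:onto}
For large $i$, $r_{i*}:H_{n+1}(M_i)\to H_{n+1}(N)$ is onto.
\end{lemma}

\begin{proof}
There is $\varepsilon>0$ such that any two $\varepsilon$-close maps into $N$ are homotopic: embed $N$ in some $\mathbb R^p$ and retract the straight-line homotopy to $N$. By Lemma~\ref{lem:poly} with $A=\emptyset$, a class in $H_{n+1}(N)$ has the form $\psi_*c$ with $\psi:R\to N$ and $\dim R\le n+1$. Lemma~\ref{lem:lift} with $Q=\emptyset$ gives $\bar\varphi:R\to M_i$ with $r_i\bar\varphi$ $\varepsilon$-close to $\psi$. Hence $r_{i*}\bar\varphi_*c=\psi_*c$.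
\end{proof}

\section{Local homology outside the middle dimension}\label{sec:local}

\subsection{Balls and shells}

Fix $x\in N$ and a homeomorphism of a neighborhood of $x$ in $N$ onto $\mathbb R^m$ taking $x$ to $0$. We write $|y|$ for the norm of a point $y$ in this chart. For $0<a<b<1$ let
\[
U(b)=\{|y|<b\},\qquad G(a,b)=\{a<|y|<b\}
\]
(an open ball and an open shell in $N$), and, suppressing $i$,
\begin{gather*}
P(b)=r_i^{-1}U(b),\qquad E(a,b)=r_i^{-1}G(a,b),\\
C(b)=r_i^{-1}\{|y|\le b\},\qquad A(a,b)=r_i^{-1}\{a\le|y|\le b\}.
\end{gather*}
The sets $P(b),E(a,b)$ are open in $M_i$, while $C(b),A(a,b)$ are compact. Property (R) takes the following local form.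

\begin{lemma}\label{lem:L}
Suppose that for each $x\in N$, $k\ge0$, $0<s<t<1$,
\begin{equation}\tag{L}\label{eq:L}
\text{for large $i$ every map $S^k\to P(s)$ extends to a map $D^{k+1}\to P(t)$.}
\end{equation}
Then {\rm(R)} holds.
\end{lemma}

\begin{proof}
Let $Ox\supset B(x,2\rho)$. Take $t$ with $U(t)\subset B(x,\rho)$ and any $s<t$. If $\eta_i<\rho$, then $P(t)\subset B(x,2\rho)\subset Ox$. The set $O'x=\{z\in Ox:r(z)\in U(s)\}$ is a neighborhood of $x$, and $O'x\cap M_i\subset P(s)$. So (\ref{eq:L}) gives (R).
\end{proof}

In low dimensions (\ref{eq:L}) is immediate. Since $U(s)$ is contractible, Lemma~\ref{lem:lift} applied to $(D^{k+1},S^k)$ gives, for $0<s<t<1$: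
\begin{equation}\label{eq:low}
\text{for large $i$ every map $S^k\to P(s)$ with $0\le k\le n$ extends to $D^{k+1}\to P(t)$.}
\end{equation}

\subsection{Lifting a path; the case of curves}\label{sec:curves}

\begin{lemma}\label{lem:path}
Let $0<a'<a<b<b'<1$. For large $i$ every point of $P(b)$ is joined by a path in $P(b')$ to a point of $E(a',b')$. Consequently, for $0<s<1$ and large $i$, no component of $P(s)$ is compact.
\end{lemma}

\begin{proof}
Given $z\in P(b)$, take a path $\psi$ in $U(b)$ from $r_i(z)$ to a point of $G(a,b)$; this shell is nonempty as $m\ge1$. Apply Lemma~\ref{lem:lift} to $(R,Q)=([0,1],\{0\})$ with $\varepsilon$ smaller than the distances from $\overline{U(b)}$ to $N\setminus U(b')$ and from $\overline{G(a,b)}$ to $N\setminus G(a',b')$. The lift is the required path.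

For the last statement choose $s<a'<a<b<b'<1$. A compact component $F$ of $P(s)$ would be open and closed in $M_i$. But a point of $F\subset P(b)$ is joined by a path in $M_i$ to a point of $E(a',b')$, which lies outside $P(s)$. This is a contradiction.
\end{proof}

\emph{The case $m=1$.} By Lemma~\ref{lem:path} the components of $P(s)$ are noncompact connected $1$-manifolds, i.e., open intervals. So every map $S^k\to P(s)$ with $k\ge1$ is null-homotopic in $P(s)$. For $k=0$, (\ref{eq:L}) is (\ref{eq:low}). Hence (R) holds. \emph{From now on $m\ge2$}, so that all shells $G(a,b)\simeq S^{m-1}$ are connected.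

In homological language, a compact component of $P(s)$ would give a nonzero class in $H_m(P(s))$, and it was excluded by the triviality of maps on $H_0$ of pairs (ball, shell). Duality turns this into a general method.

\subsection{Duality}\label{sec:duality}

We use Poincar\'e--Alexander--Lefschetz duality (\cite[Thm.~6.2.17]{Spanier}, \cite[Thm.~VI.8.3]{Bredon}): for a $\Lambda$-oriented $m$-manifold $V$ and compact sets $L\subset K\subset V$ there is an isomorphism
\begin{equation}\label{eq:duality}
\check H^q(K,L)\cong H_{m-q}(V\setminus L,V\setminus K),\qquad \check H^q(K,L)=\varinjlim H^q(U,W),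
\end{equation}
the limit being over open $U\supset K$ and open $W$ with $L\subset W\subset U$. It is natural for inclusions of compact pairs in $V$.

Orientability is available where we need it:
\begin{equation}\label{eq:orient}
\text{for $0<T<1$ and large $i$ the manifold $P(T)$ is $\Lambda$-orientable.}
\end{equation}
For $n=0$ this holds because $\Lambda=\mathbb Z/2$. For $n\ge1$, loops in $P(T)$ are null-homotopic in $M_i$ by (\ref{eq:low}), so the orientation covering of $M_i$ has trivial monodromy over $P(T)$ and is trivial there.

Fix $0<s<t<1$ and choose
\[
s=a_0<a_1<\dots<a_5<a_6=t<b_6<b_5<\dots<b_0<T<1 .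
\]
From here on $i$ is so large that (\ref{eq:orient}) holds for this $T$. Put $V=P(T)$ with a fixed $\Lambda$-orientation, and
\[
G_j=G(a_j,b_j),\quad P_j=P(b_j),\quad E_j=E(a_j,b_j),\quad K_j=C(b_j),\quad L_j=A(a_j,b_j).
\]
These sets shrink as $j$ grows. The several layers are there because each lifting costs a little room, and because $\check H$ of compact sets has to be interpolated by singular cohomology of open sets:
\begin{equation}\label{eq:sandwich}
(P_1,E_1)\subset(K_0,L_0),\qquad (K_6,L_6)\subset(P_5,E_5).
\end{equation}

\begin{lemma}\label{lem:transfer}
Let $q=m-k$. If the restriction $H^q(P_1,E_1)\to H^q(P_5,E_5)$ is zero, then $H_k(P(s))\to H_k(P(t))$ is zero.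
\end{lemma}

\begin{proof}
The set $V\setminus L_j$ is the disjoint union of the open sets $P(a_j)$ and $V\setminus K_j$, so $H_k(V\setminus L_j,V\setminus K_j)=H_k(P(a_j))$. By (\ref{eq:duality}) the map $H_k(P(s))\to H_k(P(t))$ is identified with the restriction $\check H^q(K_0,L_0)\to\check H^q(K_6,L_6)$. By (\ref{eq:sandwich}), where $(P_5,E_5)$ is an open pair, the latter factors as
\[
\check H^q(K_0,L_0)\to H^q(P_1,E_1)\to H^q(P_5,E_5)\to\check H^q(K_6,L_6).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:A}
Let $m\ge2$ and $0<s<t<1$. For large $i$, $H_k(P(s))\to H_k(P(t))$ is zero for every $k\ge1$ with $k\le n$ or $k\ge m-n$.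
\end{proposition}

\begin{proof}
For $1\le k\le n$ apply Lemma~\ref{lem:kernel} with $\Omega=U(s)$, $\Omega'=U(t)$, noting $H_k(U(s))=0$. Let $k\ge\max(1,m-n)$ and $q=m-k$, so $q\le\min(n,m-1)$. If $q<0$, then $H_k(P(s))=0$ because $k>m$. So let $q\ge0$; only finitely many $k$ remain.

\emph{Claim. Let $0\le p\le\min(n,m-1)$ and $j\in\{1,3\}$. For large $i$ the map $H_p(P_{j+2},E_{j+2})\to H_p(P_j,E_j)$ is zero.}

For $p=0$ this follows from Lemma~\ref{lem:path}: every point of $P_{j+2}$ is joined in $P_j$ to a point of $E_j$. Let $p\ge1$ and $a\in H_p(P_{j+2},E_{j+2})$. We first kill the boundary of $a$. Consider $r_{i*}\partial a\in H_{p-1}(G_{j+2})$, where $G_{j+2}\simeq S^{m-1}$ and $p-1\le m-2$. If $p\ge2$, this group is zero. If $p=1$, the group is $H_0$ of a connected space and $\partial a$ has augmentation $0$. In both cases $r_{i*}\partial a=0$, so by Lemma~\ref{lem:kernel} $\partial a$ maps to $0$ in $H_{p-1}(E_{j+1})$. Hence the image of $a$ in $H_p(P_{j+1},E_{j+1})$ comes from $H_p(P_{j+1})$. Since $p\le n$ and $H_p(U(b_{j+1}))=0$, Lemma~\ref{lem:kernel} shows that $H_p(P_{j+1})\to H_p(P_j)$ is zero. This proves the claim.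

Let $u\in H^q(P_1,E_1)$. Recall the natural exact sequence of universal coefficients
\[
0\to\operatorname{Ext}(H_{q-1}(P_j,E_j),\Lambda)\to H^q(P_j,E_j)\to\operatorname{Hom}(H_q(P_j,E_j),\Lambda)\to0 .
\]
By the claim for $p=q$, $j=1$, the restriction of $u$ to $(P_3,E_3)$ has trivial image in the $\operatorname{Hom}$ term, so it lies in $\operatorname{Ext}(H_{q-1}(P_3,E_3),\Lambda)$. By the claim for $p=q-1$, $j=3$, it maps to $0$ in $H^q(P_5,E_5)$; if $q=0$, the $\operatorname{Ext}$ term is already $0$. So $H^q(P_1,E_1)\to H^q(P_5,E_5)$ is zero, and Lemma~\ref{lem:transfer} applies.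
\end{proof}

If $m\le2n+1$, then $m-n\le n+1$ and Proposition~\ref{prop:A} covers all $k\ge1$. If $m=2n+2$, exactly $k=n+1$ is missing.

\section{The middle dimension}\label{sec:middle}

Let $m=2n+2$. For $k=n+1$ the previous proof would need the claim for $p=n+1$, one dimension beyond what lifting gives. Example~\ref{ex:handle} shows that a global hypothesis has to take its place. It provides a chain in $M_i$ bounding a given cycle; the proof then removes this chain from a shell and cuts it there.

\begin{proposition}\label{prop:B}
Let $m=2n+2$ and suppose that for large $i$ the map $r_{i*}:H_{n+1}(M_i)\to H_{n+1}(N)$ is injective. Let $0<s<t<1$. Then for large $i$, $H_{n+1}(P(s))\to H_{n+1}(P(t))$ is zero.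
\end{proposition}

\begin{proof}
We keep the notation $a_j,b_j,V,G_j,E_j,K_j,L_j$ of Section~\ref{sec:duality}. Let $z\in H_{n+1}(P(s))$. Its image in $H_{n+1}(N)$ factors through $H_{n+1}(U(s))=0$, so by hypothesis $z$ maps to $0$ in $H_{n+1}(M_i)$. Hence $z=\partial y$ with $y\in H_{n+2}(M_i,P(s))$.

We want $y$ to miss the shell. For each $j$ we have $P(s)\subset P(a_j)\subset M_i\setminus L_j$. Let $y_j$ be the image of $y$ in
\[
H_{n+2}(M_i,M_i\setminus L_j)\cong H_{n+2}(V,V\setminus L_j)\cong\check H^n(L_j);
\]
the first isomorphism is excision, the second is (\ref{eq:duality}) for the pair $(L_j,\emptyset)$, as $m-(n+2)=n$. By naturality $y_6$ is the image of $y_0$ under $\check H^n(L_0)\to\check H^n(L_6)$. Since $E_1\subset L_0$ and $E_5$ is an open neighborhood of $L_6$, this map factors as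
\begin{equation}\label{eq:factor}
\check H^n(L_0)\to H^n(E_1)\to H^n(E_5)\to\check H^n(L_6).
\end{equation}

\emph{Claim. We may choose $y$ with $\partial y=z$ and $y_6=0$.}

Let $n\ge1$. The shells are homotopy equivalent to $S^{2n+1}$, so $H_p(G_{j+1})=0$ for $1\le p\le n$, and $H_p(E_{j+1})\to H_p(E_j)$ is zero for these $p$ and large $i$ by Lemma~\ref{lem:kernel}. Let $u\in H^n(E_1)$. Since $H_n(E_3)\to H_n(E_1)$ is zero, the universal coefficient sequence shows that the restriction of $u$ to $E_3$ lies in $\operatorname{Ext}(H_{n-1}(E_3),\Lambda)$. For $n=1$ this group is $0$, since $H_0$ is free; for $n\ge2$ it maps to $0$ in $H^n(E_5)$, since $H_{n-1}(E_5)\to H_{n-1}(E_3)$ is zero. So the middle map of (\ref{eq:factor}) is zero, and $y_6=0$ for any choice of $y$.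

Let $n=0$, so $m=2$ and $\Lambda=\mathbb Z/2$. Let $u\in H^0(E_1)$ be the image of $y_0$; it is a locally constant function on $E_1$. Any two points of $E_2$ are joined by a path in $E_1$: join their images by a path in the connected shell $G_2$ and apply Lemma~\ref{lem:lift} to $([0,1],\{0,1\})$. Hence $u$ has a constant value $c$ on $E_2\supset E_5$, and $y_6$ is the image of the constant function $c$.

We compare this with the fundamental class $[M_i]\in H_2(M_i)$. Naturality of duality for $\{w\}\subset L_6$, together with the fact that $\mathbb Z/2$ has no automorphism except the identity, shows that the element of $\check H^0(L_6)$ corresponding to a class in $H_2(M_i,M_i\setminus L_6)$ has at each $w\in L_6$ the value of that class in $H_2(M_i,M_i\setminus\{w\})=\mathbb Z/2$. An element of $\check H^0(L_6)$ is determined by its values at points: it is represented by a locally constant function on a neighborhood of $L_6$, and if this vanishes on $L_6$, it vanishes on a neighborhood of $L_6$. So the image of $[M_i]$ corresponds to the constant function $1$. Replace $y$ by $y-c\,[M_i]$. This does not change $\partial y=z$, and now $y_6=0$. The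 claim is proved.

\emph{Conclusion.} Write $M_i\setminus L_6=P\sqcup W$ with the disjoint open sets $P=P(t)$ and $W=M_i\setminus K_6$. Let $\bar y$ be the image of $y$ in $H_{n+2}(M_i,P)$. Its image in $H_{n+2}(M_i,P\sqcup W)$ is $y_6=0$, so by the exact sequence of the triple $(M_i,P\sqcup W,P)$ the class $\bar y$ comes from $H_{n+2}(P\sqcup W,P)$. The boundary map $H_{n+2}(P\sqcup W,P)\to H_{n+1}(P)$ is zero, because $H_{n+2}(P\sqcup W)\to H_{n+2}(P\sqcup W,P)$ is onto. Hence $\partial\bar y=0$. But $\partial\bar y$ is the image of $z$ in $H_{n+1}(P(t))$.
\end{proof}

\section{From homology to homotopy}\label{sec:homotopy}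

\begin{proposition}\label{prop:C}
In situation {\rm(S)} with $m\geq 2$ assume
\begin{enumerate}
\item[{\rm(H)}] $m\le2n+1$; or $m=2n+2$ and $r_{i*}:H_{n+1}(M_i)\to H_{n+1}(N)$ is injective for large $i$.
\end{enumerate}
Then {\rm(R)} holds.
\end{proposition}

The proof occupies the rest of this section. By Propositions~\ref{prop:A} and \ref{prop:B}, for all $x\in N$ and $0<s<t<1$,
\begin{equation}\label{eq:hom}
\text{for large $i$ the map $H_k(P(s))\to H_k(P(t))$ is zero for all $k\ge1$.}
\end{equation}
By Lemma~\ref{lem:L} it suffices to deduce (\ref{eq:L}). For $k\le n$ this is (\ref{eq:low}). If $n\ge1$, small loops are under control and a Hurewicz argument works. If $n=0$, then $m=2$ by (H), fundamental groups are not controlled, and we use surface topology instead.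

\subsection{\texorpdfstring{The case $n\ge1$}{The case n at least 1}}

Here $\Lambda=\mathbb Z$. Let $k\ge n+1\ge2$ and assume (\ref{eq:L}) in all dimensions less than $k$. The spaces $P(\cdot)$ themselves need not be $(k-1)$-connected. We therefore factor an inclusion between them, up to weak equivalence, through a $(k-1)$-connected space.

Choose $s<s_0<s_1<\dots<s_k=t$ and let $\alpha:S^k\to P(s)$ be a map. Let $\gamma:\Gamma\to P(s_0)$ be a weak homotopy equivalence from a CW complex, and let $\mathcal W=\Gamma\cup C\Gamma^{(k-1)}$, the cone on the $(k-1)$-skeleton being attached. We extend $\gamma$ to a map $\mathcal W\to P(t)$. Send the apex to a point of $P(s_0)$. Proceed over the cones on the $j$-cells of $\Gamma$, $j=0,\dots,k-1$ in turn. The cone on a $j$-cell is a $(j+1)$-cell of $\mathcal W$; its attaching map is defined on the $j$-sphere $D^j\cup C\partial D^j$ (for $j=0$, a point and the apex). On $D^j$ the map to $P(t)$ is given by $\gamma$, and on $C\partial D^j$ by the previous steps, so the sphere has already been mapped into $P(s_j)$. By (\ref{eq:L}) in dimension $j$ the map extends over the $(j+1)$-cell into $P(s_{j+1})$. This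 is possible for all cells and the same $i$, since ``large $i$'' in (\ref{eq:L}) does not depend on the map.

The complex $\mathcal W\simeq\Gamma/\Gamma^{(k-1)}$ has, up to homotopy, one $0$-cell and otherwise only cells of dimension at least $k$. So it is $(k-1)$-connected, and since $k\ge2$, the Hurewicz theorem gives $\pi_k(\mathcal W)\cong H_k(\mathcal W;\mathbb Z)$. Let $\tilde\alpha:S^k\to\Gamma$ be a map with $\gamma\tilde\alpha$ homotopic to $\alpha$ in $P(s_0)$. By (\ref{eq:hom}), $\alpha_*[S^k]=0$ in $H_k(P(s_0))$, hence $\tilde\alpha_*[S^k]=0$ in $H_k(\Gamma)$, because $\gamma$ induces isomorphisms on homology. So $\tilde\alpha$ is null-homotopic in $\mathcal W$. Applying the map $\mathcal W\to P(t)$, we see that $\alpha$ is null-homotopic in $P(t)$. This proves (\ref{eq:L}) in dimension $k$.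

\subsection{\texorpdfstring{The case $n=0$}{The case n=0}}

Here $m=2$ and $\Lambda=\mathbb Z/2$; homology in this subsection has coefficients $\mathbb Z/2$ unless stated otherwise. By Lemma~\ref{lem:path}, for large $i$ the components of $P(s)$ are noncompact connected surfaces. Their universal coverings are noncompact simply connected surfaces, so have no integral homology in positive dimensions and, by the Hurewicz theorem, have trivial homotopy groups. Thus (\ref{eq:L}) holds for $k\ge2$. It remains to treat $k=1$.

Fix a smooth structure on $M_i$. \emph{It suffices to show that every smooth simple closed curve $c$ in $P(s)$ is null-homotopic in $P(t)$.} Indeed, let a loop in $P(s)$ be given. On the component of $P(s)$ containing it, take a proper nonnegative smooth function; let $F$ be the component containing the loop of a sublevel set for a regular value larger than all values on the loop. This is a compact connected smooth surface. If $\partial F$ were empty, $F$ would be open and closed in the component of $P(s)$, which is connected and noncompact; so $\partial F\ne\emptyset$. Hence $F$ is a disc with $1$-handles attached, and $\pi_1(F)$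 is generated by loops passing once through one handle. These are freely homotopic in $F$ to smooth simple closed curves in the interior of $F$. If all of these are null-homotopic in $P(t)$, then $\pi_1(F)\to\pi_1(P(t))$ is trivial.

Let $s<s_1<t$ and let $c\subset P(s)$ be a smooth simple closed curve. \emph{First, $c$ is the boundary of a compact connected surface in $P(s_1)$.} Let $P'$ be the component of $P(s_1)$ containing $c$, and triangulate $P'$ with $c$ as a subcomplex. By (\ref{eq:hom}), $c=\partial b$ for a finite set $b$ of triangles of $P'$. Every edge of $P'$ lies in exactly two triangles. So an edge of $c$ lies in exactly one triangle of $b$, and an edge not in $c$ lies in none or two. Around a vertex not on $c$, therefore, either all triangles belong to $b$ or none. Around a vertex on $c$, the two edges of $c$ divide the cyclically arranged triangles into two groups; each group belongs to $b$ entirely or not at all, and exactly one of them does. Hence the union of the triangles of $b$ is a compact surface with boundary $c$. Let $Q$ be its component containing $c$; then $\partial Q=c$ and $Q\subset P(s_1)$.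

\emph{Second, $Q$ is a disc.} Let $\hat Q=Q\cup_cD^2$, a closed connected surface. The map $H_1(Q)\to H_1(\hat Q)$ is onto, as $H_1(\hat Q,Q)\cong H_1(D^2,S^1)=0$, and $\operatorname{int}Q\to Q$ is a homotopy equivalence. Suppose $H_1(\hat Q)\ne0$. The mod $2$ intersection form of $\hat Q$ is nondegenerate, so there are $a,a'\in H_1(\operatorname{int}Q)$ whose images in $H_1(\hat Q)$ have nonzero intersection number. The mod $2$ intersection pairing on $H_1$ of surfaces without boundary is natural for open inclusions. Using it for the open inclusions $\operatorname{int}Q\subset\hat Q$ and $\operatorname{int}Q\subset P(t)$, we get $a\cdot a'\ne0$ in $P(t)$. But the image of $a$ in $H_1(P(t))$ factors through $H_1(P(s_1))$, so it is $0$ by (\ref{eq:hom}), a contradiction. Hence $H_1(\hat Q)=0$, and by the classification of surfaces $\hat Q$ is a sphere and $Q$ is a disc. So $c$ is null-homotopic in $P(s_1)\subset P(t)$.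

This proves (\ref{eq:L}) for $k=1$ and completes the proof of Proposition~\ref{prop:C}. \qed

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

The case $m=0$ was treated in Section~\ref{sec:reduction}. Let $m\ge1$. By Lemma~\ref{lem:reduction} it suffices to prove (R) in situation (S); in part (a) we may assume in addition that all $M_i$ are homeomorphic to $N$. If $m=1$, (R) was proved in Section~\ref{sec:curves}. Let $m\ge2$. By Proposition~\ref{prop:C} it suffices to verify (H).

If $m\le2n+1$, there is nothing to verify. This proves (b), and (a) for $m\le2n+1$.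

Let $m=2n+2$ and let the fiber be constant. By Lemma~\ref{lem:onto}, $r_{i*}:H_{n+1}(M_i)\to H_{n+1}(N)$ is onto for large $i$. Both groups are finitely generated $\Lambda$-modules, being homology groups of compact manifolds, and they are isomorphic because $M_i\cong N$. Composing $r_{i*}$ with an isomorphism $H_{n+1}(N)\cong H_{n+1}(M_i)$ gives a surjective endomorphism of a finitely generated module over the Noetherian ring $\Lambda$. Such an endomorphism $\theta$ is injective: the chain $\ker\theta\subset\ker\theta^2\subset\cdots$ becomes stationary, say at $\ker\theta^l$. If $\theta(v)=0$, write $v=\theta^l(w)$, which is possible as $\theta^l$ is onto; then $w\in\ker\theta^{l+1}=\ker\theta^l$, so $v=0$. Hence $r_{i*}$ is injective for large $i$, and (H) holds. \qed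

\begin{remark}
Constancy of the fiber was used only for $m=2n+2$, and only through the isomorphism $H_{n+1}(M_i)\cong H_{n+1}(N)$. In Example~\ref{ex:handle} it is exactly this isomorphism that fails: with $N$ the fiber over $0$ and $M_i$ the fiber over $1/i$, we have $H_{n+1}(N)=0$, while $H_{n+1}(M_i)\cong\Lambda^2$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{Bredon} Bredon, \emph{Topology and Geometry}.
\bibitem{P} \emph{On Homotopically Regular Mappings Of Manifolds}, \url{http://pldml.icm.edu.pl/pldml/element/bwmeta1.element.zamlynska-9ad6507d-0521-45bc-86fd-fb9c93c39f2d/c/bcp_18_1_08.pdf}.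
\bibitem{Spanier} Spanier, \emph{Algebraic Topology}.
\end{thebibliography}

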